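\title{Non-separating trees in weakly cohesive graphs}

\begin{abstract}
A rooted graph $(G,b)$ is weakly $k$-cohesive if $G$ is connected, has at least three vertices, and $d(u)+d(v)+d(u,v)\ge k$ for all distinct vertices $u,v\ne b$. We prove that if $n\ge 3$, $T$ is a tree with $n$ vertices and $(G,b)$ is weakly $2n$-cohesive, then $G-b$ contains a copy of $T$ whose deletion leaves $G$ connected. The constant $2n$ cannot be lowered for any such tree. The main tool is an extension theorem for trees that are not stars: under a degree condition, every connected set whose complement contains a copy of $T$ can be enlarged to a connected set whose complement is exactly the vertex set of a copy. Stars and double stars are treated by a separate descent argument.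
\end{abstract}

\section{Introduction}\label{sec:intro}

All graphs in this paper are finite, without loops and without multiple edges. We write $d(x)=d_G(x)$ for the degree of a vertex $x$ and $d(u,v)=d_G(u,v)$ for the distance between $u$ and $v$, the number of edges of a shortest $u$--$v$ path. A \emph{copy} of a tree $T$ in a graph $H$ is a subgraph of $H$, not necessarily induced, that is isomorphic to $T$. For a set $X$ of vertices, $G-X$ is obtained from $G$ by deleting the vertices of $X$ and the edges incident with them, and $G-b=G-\{b\}$.

A graph of minimum degree at least $n-1$ contains every tree with $n$ vertices, because the tree can be placed vertex by vertex. We ask for more, namely for a copy that avoids a prescribed vertex and whose deletion leaves the graph connected, and we assume less than a bound on the minimum degree.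

\begin{definition}\label{def:cohesive}
A \emph{rooted graph} is a pair $(G,b)$ with $b\in V(G)$. It is \emph{weakly $k$-cohesive} if $G$ is connected, $G$ has at least three vertices, and
\[
d(u)+d(v)+d(u,v)\ge k\qquad\text{for all distinct } u,v\in V(G)\setminus\{b\}.
\]
\end{definition}

The condition trades degree against distance. Vertices of small degree are allowed, but they must be far apart, and the vertices close to one of them must have large degree. Nothing is required of the root. The question that we study comes from \cite{cohesion}: \emph{if $n\ge4$, $T$ is a tree with $n$ vertices and $(G,b)$ is weakly $2n$-cohesive, must $G-b$ contain a copy $T'$ of $T$ such that $G-V(T')$ is connected?}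

Complete graphs show why $2n$ is the constant to try. In $K_m$ every pair of vertices gives the sum $2(m-1)+1$, so $K_m$ with any root $b$ is weakly $2n$-cohesive exactly when $m\ge n+1$, that is, exactly when $K_m-b$ has room for $n$ vertices. More generally, $2n$ is the least value of $k$ that forbids two adjacent vertices other than $b$ to have degree $n-1$ both, and if all vertices other than $b$ have degree at least $n$, then $G-b$ has minimum degree at least $n-1$ and contains a copy of $T$. Two things stand between this observation and an answer: vertices of degree less than $n$ do occur, and the copy must not separate $G$. The answer is nevertheless yes, also for $n=3$.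

\begin{theorem}\label{thm:main}
Let $n\ge3$, let $T$ be a tree with $n$ vertices, and let $(G,b)$ be weakly $2n$-cohesive. Then $G-b$ contains a copy $T'$ of $T$ such that $G-V(T')$ is connected.
\end{theorem}

The proof looks at the complement of the copy rather than at the copy. One starts from the connected set $\{b\}$ and lets it grow as long as the rest of the graph contains a copy of $T$. The next theorem says that for trees other than stars, under a degree condition, this process stops only when the rest is a single copy. A \emph{star} is a tree $K_{1,m}$ with $m\ge0$.

\begin{theorem}[Extension theorem]\label{thm:ext}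
Let $T$ be a tree with $n$ vertices that is not a star, let $G$ be a connected graph, and let $C_0\ne\emptyset$ be a vertex set that induces a connected subgraph. Suppose that every vertex outside $C_0$ has degree at least $n-1$, that the vertices outside $C_0$ of degree exactly $n-1$ are pairwise non-adjacent, and that $G-C_0$ contains a copy of $T$. Then there is a set $C\supseteq C_0$ inducing a connected subgraph such that $V(G)\setminus C$ is the vertex set of a copy of $T$.
\end{theorem}

The hypotheses on $n$, on the constant $2n$ and on the shape of $T$ cannot be dropped.

\begin{proposition}\label{prop:sharp}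
\begin{enumerate}
\item[(a)] The assertion of Theorem~\ref{thm:main} holds for $n=1$ and fails for $n=2$.
\item[(b)] For every $n\ge3$ and every tree $T$ with $n$ vertices there are infinitely many weakly $(2n-1)$-cohesive rooted graphs $(G,b)$ without a copy of $T$ as in Theorem~\ref{thm:main}.
\item[(c)] For every $n\ge4$, Theorem~\ref{thm:ext} fails for the star $K_{1,n-1}$.
\end{enumerate}
\end{proposition}

Section~\ref{sec:tools} sets up the growing argument and carries it out for the path with three vertices. Section~\ref{sec:sharp} proves Proposition~\ref{prop:sharp}. Section~\ref{sec:min} studies a smallest counterexample to Theorem~\ref{thm:main}; it has $n\ge4$, and its vertices other than $b$ have degree at least $n-1$ unless $T$ is a star or a double star. Section~\ref{sec:ext} proves Theorem~\ref{thm:ext}, which settles all other trees. Section~\ref{sec:stars} treats stars and double stars, where the growing process can stop too early and has to be restarted.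

\section{Tools, and the path with three vertices}\label{sec:tools}

\subsection{Conventions}
A vertex set is \emph{connected} if it induces a connected subgraph. We identify vertex sets with the subgraphs that they induce, and single vertices with one-element sets, as in $C\cup a$ or $X\setminus x$. We write $u\sim v$ for adjacency, $N(v)$ for the set of neighbors of $v$, and $N(C)$ for the set of vertices outside $C$ that have a neighbor in $C$. A \emph{cut vertex} of a connected graph is a vertex whose deletion disconnects it. The graphs $K_1$ and $K_2$ are stars, and $K_2$ counts as centered at either of its vertices. The \emph{double star} $S(p,q)$, with $p,q\ge1$, consists of two adjacent centers, $p$ leaves attached to the first and $q$ leaves attached to the second. An \emph{embedding} of a tree $\Sigma$ in a graph $R$ is an injective map $V(\Sigma)\to V(R)$ that sends edges to edges; its image is the vertex set of a copy of $\Sigma$. In a tree with a root, $x^-$ denotes the parent of a vertex $x$ other than the root. When $T$ and $(G,b)$ are given, a \emph{good copy} is a copy $T'$ of $T$ in $G-b$ such that $G-V(T')$ is connected.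

\begin{lemma}[Greedy embedding]\label{lem:greedy}
Let $\Sigma$ be a tree with $m$ vertices and root $s$, let $R$ be a graph of minimum degree at least $m-1$, and let $w\in V(R)$. Then $\Sigma$ has an embedding in $R$ with $s\mapsto w$.
\end{lemma}

\begin{proof}
Place the vertices so that parents precede their children. When a vertex is to be placed, at most $m-1$ vertices of $R$ are in use, the image $v$ of its parent among them. So at most $m-2$ of the at least $m-1$ neighbors of $v$ are in use.
\end{proof}

\subsection{Low vertices}
Let $(G,b)$ be weakly $2n$-cohesive. A vertex $v\ne b$ is \emph{high} if $d(v)\ge n$ and \emph{low} otherwise; it is \emph{$j$-low} if $d(v)=n-j$ with $j\ge1$. The root is neither high nor low. If $u$ is $j$-low, Definition~\ref{def:cohesive} gives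
\begin{equation}\label{eq:near}
d(v)\ge n+j-d(u,v)\qquad\text{for all } v\ne u,b .
\end{equation}
If moreover $v$ is $i$-low, this reads
\begin{equation}\label{eq:far}
d(u,v)\ge i+j .
\end{equation}
In particular low vertices are pairwise non-adjacent.

\subsection{Saturated sets}
Let $M$ be a connected graph and let $\mathcal S$ be a family of nonempty subsets of $V(M)$. A nonempty connected set $C\subseteq V(M)$ is \emph{admissible} if it is disjoint from some member of $\mathcal S$, and \emph{saturated} if it is maximal among admissible sets. Every admissible set is contained in a saturated one. Unless another family is named, $M=G$ and $\mathcal S$ consists of the vertex sets of the copies of $T$.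

\begin{lemma}\label{lem:sat}
If $C$ is saturated, then $N_M(C)\ne\emptyset$, and every member of $\mathcal S$ that is disjoint from $C$ contains $N_M(C)$.
\end{lemma}

\begin{proof}
The set $N_M(C)$ is nonempty because $M$ is connected and $\emptyset\ne C\ne V(M)$. If a member of $\mathcal S$ were disjoint from $C$ and missed a vertex $a\in N_M(C)$, then $C\cup a$ would be a larger admissible set.
\end{proof}

Let $C\ni b$ be saturated, and put $H=V(G)\setminus C$, $A=N(C)$ and $W=H\setminus A$. If $|H|=n$, then $H$ is the vertex set of a good copy. If $|H|>n$, we look for a copy in $H$ that misses a vertex of $A$, which contradicts Lemma~\ref{lem:sat}. What helps is that the vertices of $W$ have all their neighbors in $H$, so the degree conditions hold for them inside $H$. The smallest case shows how this is used.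

\begin{lemma}\label{lem:P3}
Let $T$ be the path with three vertices, and let $(G,b)$ be weakly $6$-cohesive. If no vertex other than $b$ has degree $1$, then $G$ has a good copy.
\end{lemma}

\begin{proof}
Here $n=3$, and the low vertices have degree exactly $2$. There is a high vertex, since a low vertex has a neighbor other than $b$ and this neighbor is high. A high vertex has two neighbors other than $b$, so $\{b\}$ is admissible. Let $C\ni b$ be saturated, with $H,A,W$ as above, and suppose that $|H|>3$. By Lemma~\ref{lem:sat}, $1\le|A|\le3$, so $W\ne\emptyset$.

A high vertex $v\in W$ has at least three neighbors in $H$, so two of them differ from a given $a\in A$, and $v$ is the center of a copy in $H$ that misses $a$. Hence all vertices of $W$ are low. They are pairwise non-adjacent, so each $v\in W$ has its two neighbors in $A$, and $|A|\in\{2,3\}$.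

Let $|A|=3$. Then $A$ is the vertex set of a copy $T'$, with center $z$ say. Take $v\in W$. If $v\sim z$, replace a leaf of $T'$ by $v$. If $v\not\sim z$, then $N(v)=A\setminus z$, and we replace $z$ by $v$. Either way we obtain a copy in $H$ that misses a vertex of $A$.

Let $|A|=2$. Then $|W|\ge2$ and $N(v)=A$ for all $v\in W$. A vertex $x\in A$ with two vertices of $W$ as leaves forms a copy in $H$ that misses $A\setminus x$.

All cases contradict Lemma~\ref{lem:sat}, so $|H|=3$.
\end{proof}

The proof made two kinds of moves: it built a new copy inside $W$ from degrees alone, or it exchanged one vertex of a given copy for an unused vertex. For larger trees neither move suffices. In Section~\ref{sec:ext} the exchange of one vertex is replaced by the re-embedding of a subtree.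

\section{Sharpness}\label{sec:sharp}

\begin{proof}[Proof of Proposition~\ref{prop:sharp}]
(a) Let $n=1$. A connected graph with at least two vertices has two vertices that are not cut vertices, for instance two leaves of a spanning tree. One of them differs from $b$ and is a good copy of $K_1$. Let $n=2$, and let $G=K_{1,m}$ with $m\ge2$ and with center $b$. Two leaves give the sum $1+1+2=4$, so $(G,b)$ is weakly $4$-cohesive, but $G-b$ has no edge.

(b) Let $G$ consist of $m\ge1$ copies of $K_n$ that share exactly the vertex $b$. Two vertices other than $b$ give the sum $2(n-1)+1=2n-1$ if they lie in the same $K_n$, and $2(n-1)+2$ otherwise. So $(G,b)$ is weakly $(2n-1)$-cohesive. The components of $G-b$ have $n-1$ vertices, so $G-b$ contains no copy of $T$ at all.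

(c) Let $n\ge4$. Take an independent set $X$ with $|X|=n-1$, a set $Q$ of two vertices whose neighborhoods are both equal to $X$, and a clique $C_0$ with at least $n$ vertices, each of them adjacent to all of $X$. The vertices of $X$ have degree at least $n$, the two vertices of $Q$ have degree $n-1$ and are non-adjacent, and $G-C_0=K_{2,n-1}$ contains $K_{1,n-1}$. A vertex of $X$ has only $2<n-1$ neighbors in $G-C_0$, so every copy of $K_{1,n-1}$ in $G-C_0$ has vertex set $X\cup v$ with $v\in Q$. A set $C$ as in Theorem~\ref{thm:ext} would therefore consist of $C_0$ and one vertex of $Q$, and this set is not connected.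
\end{proof}

\begin{remark}
In (b), allowing the copy to use $b$ does not help when $m\ge3$. A copy $T'$ of $T$ in $G$ contains $b$ and $n-1$ further vertices, so it covers at most one of the $m$ components of $G-b$ completely, and what remains of two other components lies in different components of $G-V(T')$.
\end{remark}

\begin{remark}\label{rem:deadend}
In (c), let $b\in C_0$. All vertices outside $Q$ have degree at least $n$ and the two vertices of $Q$ give the sum $2(n-1)+2$, so $(G,b)$ is weakly $2n$-cohesive. The set $C_0$ is saturated, since every copy in $G-C_0$ contains $N(C_0)=X$, but its complement has $n+1$ vertices. A good copy exists: take a center $x\in X$ and as leaves the two vertices of $Q$ and $n-3$ vertices of $C_0\setminus b$. It uses vertices of $C_0$. Thus for stars a saturated set can be a dead end, and part of it has to be given up. The way out, to put all of $Q$ into the copy and to complete it around a vertex of $X$, is the starting point of Section~\ref{sec:stars}.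
\end{remark}

\section{A smallest counterexample}\label{sec:min}

Fix $n\ge3$ and a tree $T$ with $n$ vertices, suppose that Theorem~\ref{thm:main} fails for them, and let $(G,b)$ be a counterexample with $|V(G)|$ minimum. Thus $(G,b)$ is weakly $2n$-cohesive without a good copy, and every weakly $2n$-cohesive rooted graph with fewer vertices has a good copy. In a connected graph with three vertices, a pair of vertices gives at most the sum $2+2+1=5<2n$; hence $|V(G)|\ge4$. The aim of this section is to remove vertices of very small degree by induction.

The first lemma is where the root earns its place in the statement: a cut vertex can serve as the root of a smaller graph, because no condition is imposed on its degree, and it stays outside the copy, because copies avoid the root.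

\begin{lemma}\label{lem:cut}
Let $(G',b)$ be weakly $2n$-cohesive with $|V(G')|\le|V(G)|$, let $c$ be a cut vertex of $G'$ (possibly $c=b$), and let $K$ be a component of $G'-c$ with $b\notin K$ and $|K|\ge2$. Then $K$ contains a copy $T'$ of $T$ such that $G'-V(T')$ is connected. In particular, if $c$ is a cut vertex of $G$ and $K$ is a component of $G-c$ with $b\notin K$, then $K$ is a single vertex, of degree $1$.
\end{lemma}

\begin{proof}
The graph $G'[K\cup c]$ is connected and has at least three vertices, but fewer than $G$. The vertices of $K$ have the same degrees as in $G'$, and distances are not smaller than in $G'$. So $(G'[K\cup c],c)$ is weakly $2n$-cohesive and has a good copy $T'\subseteq K$. The sets $(K\cup c)\setminus V(T')$ and $V(G')\setminus K$ are connected and share the vertex $c$, so their union $V(G')\setminus V(T')$ is connected. For $G'=G$ the copy $T'$ would be good, since $b\notin K$.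
\end{proof}

By \eqref{eq:near}, the vertices near a $j$-low vertex have degree to spare when $j$ is large. This allows us to delete the low vertex, and for $j\ge3$ also one of its neighbors.

\begin{lemma}\label{lem:delete}
Let $u$ be $j$-low. Let $S=\{u\}$ if $j\ge2$, or let $S=\{u,c\}$ with $c\in N(u)\setminus b$ if $j\ge3$. If $G-S$ is connected and has at least three vertices, then $(G-S,b)$ is weakly $2n$-cohesive.
\end{lemma}

\begin{proof}
Put $i=|S|$, so that $j\ge i+1$. Distances in $G-S$ are at least those in $G$, so only pairs containing a vertex with a neighbor in $S$ need to be checked. Let $v\notin S\cup b$ have a neighbor in $S$. Then $d_G(u,v)\le i$, and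
\[
d_{G-S}(v)\ge n+j-1-i\ge n .
\]
Indeed, if $v\sim u$, then $d(v)\ge n+j-1$ by \eqref{eq:near} and $v$ loses at most $i$ neighbors; otherwise $i=2$, $v\sim c$, $d(u,v)=2$, $d(v)\ge n+j-2$, and $v$ loses one neighbor.

Let $w\notin S\cup\{b,v\}$. If $w$ has a neighbor in $S$, or has none and is high, then $d_{G-S}(w)\ge n$ and the sum for $v,w$ is at least $2n+1$. Otherwise $w$ is $j'$-low for some $j'$ and keeps its degree. By \eqref{eq:far}, $d(v,w)\ge d(u,w)-i\ge j+j'-i$, and the sum is at least
\[
(n+j-1-i)+(n-j')+(j+j'-i)=2n+2(j-i)-1\ge2n+1 .\qedhere
\]
\end{proof}

\begin{lemma}\label{lem:trap}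
Let $u$ be $j$-low with $j\ge2$. Then $(G-u,b)$ is weakly $2n$-cohesive, and there is a copy $T'$ of $T$ in $G-u-b$ such that $C=V(G)\setminus(V(T')\cup u)$ is connected and $N(u)\subseteq V(T')$. In particular $u\not\sim b$.
\end{lemma}

\begin{proof}
If $G-u$ were disconnected, Lemma~\ref{lem:cut} would give a neighbor $v\ne b$ of $u$ with $d(v)=1$, while $d(v)\ge n+j-1$ by \eqref{eq:near}. So $G-u$ is connected; it has at least three vertices, and Lemma~\ref{lem:delete} applies. By minimality $(G-u,b)$ has a good copy $T'$. If $u$ had a neighbor in $C$, then $C\cup u$ would be connected and $T'$ would be a good copy in $G$.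
\end{proof}

\begin{lemma}\label{lem:no3}
There is no $j$-low vertex with $j\ge3$.
\end{lemma}

\begin{proof}
Let $u$ be $j$-low with $j\ge3$, and let $c\in N(u)$. Then $c\ne b$ by Lemma~\ref{lem:trap}, and $d(c)\ge n+j-1\ge n+2$ by \eqref{eq:near}.

Suppose first that $G-u-c$ is disconnected, and let $K$ be a component with $b\notin K$. If $K=\{v\}$, then $N(v)\subseteq\{u,c\}$. For $v\sim u$ this gives $d(v)\le2<n+j-1$, against \eqref{eq:near}. For $v\not\sim u$ the vertex $v$ is $(n-1)$-low and $d(u,v)=2<j+(n-1)$, against \eqref{eq:far}. If $|K|\ge2$, apply Lemma~\ref{lem:cut} to $G'=G-u$, which is weakly $2n$-cohesive by Lemma~\ref{lem:trap}, and to its cut vertex $c$. We obtain a copy $T'\subseteq K$ with $G-u-V(T')$ connected. This graph contains $c\sim u$, so $T'$ is a good copy in $G$, a contradiction.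

So $G-u-c$ is connected. It has at least three vertices because $d(c)\ge n+2$, and by Lemma~\ref{lem:delete} and minimality $(G-u-c,b)$ has a good copy $T''$, with connected complement $C''$ in $G-u-c$. Of the at least $n+2$ neighbors of $c$, one is $u$ and at most $n$ lie in $T''$, so one lies in $C''$. Then $C''\cup\{c,u\}$ is connected and $T''$ is a good copy in $G$, a contradiction.
\end{proof}

For $j=2$ the neighborhood of $u$ fills all but two vertices of the copy $T'$ of Lemma~\ref{lem:trap}. Then $u$ can usually replace a vertex of $T'$; this fails only for very special trees.

\begin{lemma}\label{lem:2low}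
If $n\ge4$ and there is a $2$-low vertex, then $T$ is a star or a double star.
\end{lemma}

\begin{proof}
Let $u$ be $2$-low, take $T'$ and $C$ from Lemma~\ref{lem:trap}, and put $X=N(u)$, so that $|X|=n-2$ and $V(T')\setminus X=\{y_1,y_2\}$. If a vertex $z$ of $T'$ has a neighbor in $C$ and all its $T'$-neighbors lie in $X$, then replacing $z$ by $u$ gives a copy with the connected complement $C\cup z\ni b$, which is impossible.

Each $x\in X$ has degree at least $n+1$ by \eqref{eq:near} and at most $n$ neighbors in $V(T')\cup u$, so it has a neighbor in $C$. Hence each $x\in X$ has a $T'$-neighbor in $\{y_1,y_2\}$. Suppose that $y_1y_2\notin E(T')$. Then all $T'$-neighbors of $y_1$ lie in $X$, so $d(u,y_1)=2$ and $d(y_1)\ge n$ by \eqref{eq:near}. As $y_1\not\sim u$ and $y_1$ has at most $n-1$ neighbors in $T'$, it has a neighbor in $C$, which is impossible. So $y_1y_2\in E(T')$. The remaining $n-2$ edges of $T'$ include an edge from each of the $n-2$ vertices of $X$ to $\{y_1,y_2\}$, so these are all the edges. Thus $T'$ is a star if all of $X$ is attached to the same $y_i$, and a double star otherwise.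
\end{proof}

\begin{lemma}\label{lem:n3}
We have $n\ge4$.
\end{lemma}

\begin{proof}
Let $n=3$. By Lemma~\ref{lem:P3} there is a vertex $u\ne b$ of degree $1$, say $N(u)=\{c\}$. Vertices of degree $1$ other than $b$ are $2$-low, so $c\ne b$ by Lemma~\ref{lem:trap}, $d(c)\ge4$ by \eqref{eq:near}, and by \eqref{eq:far} no other vertex of degree $1$, except possibly $b$, is within distance $3$ of $u$.

Put $G'=G-u-c$. If $G'$ is disconnected, a component $K$ with $b\notin K$ is also a component of $G-c$, and by Lemma~\ref{lem:cut} it is a vertex of degree $1$ at distance $2$ from $u$. So $G'$ is connected. The set $N(c)\setminus\{u,b\}$ is nonempty, and for each of its vertices $w$ the graph $G'-w$ is disconnected, since otherwise the path $u,c,w$ would be a good copy. Choose such a vertex $w$ and a component $K$ of $G'-w$ with $b\notin K$ so that $|K|$ is minimum.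

Suppose that there is $w'\in K\cap N(c)$. The set $V(G')\setminus K$ is connected, contains $b$ and avoids $w'$. So a component of $G'-w'$ that does not contain $b$ is a subset of $K\setminus w'$, and such a component exists because $G'-w'$ is disconnected. This contradicts the choice of $K$. Hence no vertex of $K$ is adjacent to $c$ or $u$, and $K$ is a component of $G-w$. By Lemma~\ref{lem:cut} it is a vertex of degree $1$, at distance $3$ from $u$, a contradiction.
\end{proof}

We collect what will be used later.

\begin{corollary}\label{cor:profile}
The smallest counterexample $(G,b)$ has $n\ge4$ and the following properties.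
\begin{enumerate}
\item[(L1)] Every vertex other than $b$ is high, $1$-low or $2$-low, and $G$ has no cut vertex.
\item[(L2)] Low vertices are pairwise non-adjacent. Two distinct low vertices with a common neighbor are both $1$-low. Two distinct $2$-low vertices are at distance at least $4$.
\item[(L3)] If $u$ is $2$-low, then its neighbors other than $b$ have degree at least $n+1$, and the vertices other than $b$ at distance $2$ from $u$ are high.
\item[(L4)] There is a high vertex.
\end{enumerate}
\end{corollary}

\begin{proof}
The first part of (L1) is Lemma~\ref{lem:no3}. All vertices other than $b$ have degree at least $n-2\ge2$, while a cut vertex would produce one of degree $1$ by Lemma~\ref{lem:cut}. Properties (L2) and (L3) are cases of \eqref{eq:far} and \eqref{eq:near}. A low vertex has a neighbor other than $b$, which is high by (L2); this gives (L4).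
\end{proof}

\section{The extension theorem}\label{sec:ext}

\subsection{Greedy embedding with one degree missing}
Take a graph whose vertices have degree at least $m$, or $m-1$ on an independent set, and forbid one vertex. The degrees drop to $m-1$ and $m-2$, and on the independent set this is one less than Lemma~\ref{lem:greedy} requires. Only stars are affected.

\begin{lemma}\label{lem:R}
Let $R$ be a graph, $L\subseteq V(R)$ an independent set and $m\ge1$. Suppose that $d_R(x)\ge m-1$ for $x\notin L$ and $d_R(x)\ge m-2$ for $x\in L$. Let $\Sigma$ be a tree with $m$ vertices and root $s$, and let $w\in V(R)$. Then $\Sigma$ has an embedding in $R$ with $s\mapsto w$, unless one of the following holds.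
\begin{enumerate}
\item[(i)] $m\ge2$, $\Sigma$ is a star centered at $s$, $w\in L$ and $d_R(w)\le m-2$.
\item[(ii)] $m\ge3$, $\Sigma$ is a star of which $s$ is a leaf, and every neighbor $x$ of $w$ in $R$ satisfies $x\in L$ and $d_R(x)\le m-2$.
\end{enumerate}
\end{lemma}

\begin{proof}
For $m=1$ there is nothing to prove. For $m=2$ we need a neighbor of $w$; if there is none, then $w\in L$ and (i) holds. Let $m\ge3$, let $\lambda\ne s$ be a leaf of $\Sigma$ and $\pi=\lambda^-$. By Lemma~\ref{lem:greedy} there is an embedding $g$ of $\Sigma-\lambda$ with $g(s)=w$. Let $v=g(\pi)$, and let $U$ be the set of the other $m-2$ vertices in the image. If $v$ has a neighbor outside $U$, we map $\lambda$ to it. Otherwise $d_R(v)=m-2$, $v\in L$ and $N_R(v)=U$, so that $U\cap L=\emptyset$. We exploit that $v$ is adjacent to every used vertex and that these vertices have full degree.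

Suppose that some leaf $\lambda'\ne s$ has a parent $\pi'\ne\pi$. Map $\lambda$ to $g(\lambda')\in U$, and place $\lambda'$ anew: the vertex $g(\pi')\in U$ has at least $m-1$ neighbors, and only $m-2$ other vertices are in use.

Otherwise all leaves other than $s$ are children of $\pi$. Every vertex of $\Sigma$ is such a leaf or an ancestor of one, so $\Sigma$ consists of a path $s=r_0,\dots,r_k=\pi$ and $c\ge1$ leaves at $\pi$, with $m=k+1+c$. If $k=0$, then $v=w$ and (i) holds. If $k\ge2$, keep $g$ on $r_0,\dots,r_{k-2}$ and exchange the last two images: $r_{k-1}\mapsto v$ and $r_k\mapsto z=g(r_{k-1})$. This is valid because $v$ is adjacent to $g(r_{k-2})$ and to $z$. The vertex $z\notin L$ has at least $m-1-k=c$ neighbors apart from the other $k$ vertices of the path, and these serve as leaves. If $k=1$, then $\Sigma$ is a star with center $\pi$ and leaf $s$. If $w$ has a neighbor $x$ with $d_R(x)\ge m-1$, map $\pi$ to $x$ and the $c=m-2$ remaining leaves to neighbors of $x$ other than $w$. Otherwise every neighbor of $w$ has degree at most $m-2$ and hence lies in $L$, and (ii) holds.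
\end{proof}

\subsection{Forced, spare and sealed vertices}
We now prove Theorem~\ref{thm:ext}. Let $T$, $G$ and $C_0$ be as in the theorem. The vertices of $T$ are called \emph{positions}, to keep them apart from the vertices of $G$. The set $C_0$ is admissible; let $C\supseteq C_0$ be saturated and $H=V(G)\setminus C$. We suppose that $|H|>n$ and derive a contradiction. Until the end of the proof, \emph{embedding} without further specification means an embedding of $T$ in $H$, and a vertex of $H$ is \emph{low} if its degree in $G$ is $n-1$ and \emph{high} otherwise. By hypothesis low vertices are pairwise non-adjacent.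

Let $F$ be the intersection of the images of all embeddings; its vertices are \emph{forced}. By Lemma~\ref{lem:sat}, $\emptyset\ne N(C)\subseteq F$. Put $W=H\setminus F$. Then
\begin{itemize}
\item[(W)] every vertex of $W$ has all its neighbors in $H$; there are at least $n-1$ of them, and at least $n$ if the vertex is high.
\end{itemize}
An embedding that misses a forced vertex is a contradiction, and we shall construct one. Working with $F$ instead of $N(C)$ gives more vertices to aim at, and (W) still holds for all the others.

For an embedding $f$ let $D_f=H\setminus f(T)$ be the set of \emph{spare} vertices; then $\emptyset\ne D_f\subseteq W$. Let $J_f$ be the set of vertices of $f(T)$ that have no neighbor in $D_f$; they are \emph{sealed}.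

\begin{lemma}\label{lem:exc}
If $y\in J_f\setminus F$, then $y$ is low and $N(y)=f(T)\setminus y$. Moreover $|J_f\setminus F|\le1$.
\end{lemma}

\begin{proof}
By (W), the at least $n-1$ neighbors of $y$ lie in $H\setminus D_f$, hence in the set $f(T)\setminus y$ of size $n-1$. Two vertices of $J_f\setminus F$ would be adjacent low vertices.
\end{proof}

\begin{lemma}\label{lem:two}
We have $|F|\ge2$.
\end{lemma}

\begin{proof}
Let $F=\{a\}$. In $R=H\setminus a=W$ the high vertices have degree at least $n-1$ and the low vertices at least $n-2$. Since $T$ is not a star, Lemma~\ref{lem:R} with $m=n$ embeds $T$ in $R$, and $a$ is missed.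
\end{proof}

\subsection{Choosing the subtree to move}
When there are several forced vertices, deleting all of them costs too much degree. Instead we start from an embedding $f$, cut $T$ at an edge, keep $f$ on one side and place the other side anew, beginning at a spare vertex. For adjacent positions $s,y$ let $\Sigma(s,y)$ be the component of $T-sy$ that contains $s$. Moving $\Sigma(s,y)$ is possible only if $f(y)$ has a spare neighbor to receive $s$, and it is useful only if $f(\Sigma(s,y))$ contains a forced vertex. Accordingly, the pair $(s,y)$ is \emph{open for $f$} if $f(y)\notin J_f$ and $f(\Sigma(s,y))\cap F\ne\emptyset$. The next lemma is the analogue of Lemma~\ref{lem:two} for a subtree.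

\begin{lemma}\label{lem:open}
If $(s,y)$ is open for $f$, then $f(\Sigma(s,y))\cap F\ne\{f(s)\}$.
\end{lemma}

\begin{proof}
Put $\Sigma=\Sigma(s,y)$, $\sigma=|\Sigma|$, $D=D_f$, $a=f(s)$, and suppose that $f(\Sigma)\cap F=\{a\}$. Let $R=(D\cup f(\Sigma))\setminus a\subseteq W$ and $O=H\setminus R=f(T\setminus\Sigma)\cup a$, so that $|O|=n-\sigma+1$. By (W), $d_R\ge\sigma-1$ for high vertices and $d_R\ge\sigma-2$ for low vertices of $R$, and a low vertex with $d_R\le\sigma-2$ is adjacent to all of $O$.

No spare vertex $z\in D$ is adjacent to all of $O$. Otherwise, for each position $p\in T\setminus\Sigma$, whose $T$-neighbors all lie in $(T\setminus\Sigma)\cup s$, we could change $f$ by $p\mapsto z$ and miss $f(p)$. Then $F\cap f(T\setminus\Sigma)=\emptyset$ and $F=\{a\}$, against Lemma~\ref{lem:two}.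

Let $w\in D$ with $w\sim f(y)$. An embedding of $\Sigma$ in $R$ with $s\mapsto w$, combined with $f$ on $T\setminus\Sigma$, would miss $a$. So we are in one of the two exceptional cases of Lemma~\ref{lem:R}, with $m=\sigma$ and $L$ the set of low vertices of $R$. In case (i), $w\in D$ is adjacent to all of $O$, which is impossible. In case (ii), every vertex of $N_R(w)$ is low and adjacent to all of $O$, hence not spare, so $N_R(w)\subseteq f(\Sigma\setminus s)$. Since $d_R(w)\ge\sigma-2\ge1$, the vertex $w$ has a low neighbor and is therefore high. Then $d_R(w)\ge\sigma-1=|f(\Sigma\setminus s)|$, so all vertices of $f(\Sigma\setminus s)$ are low. But $\Sigma$ is a star with leaf $s$ and $\sigma\ge3$, so $f(\Sigma\setminus s)$ contains the adjacent images of the center and of another leaf.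
\end{proof}

We fix an embedding $f$, a subtree $\Sigma$ and a position $s\in\Sigma$ as follows. If some embedding has an open pair (the \emph{open case}), choose $f$ and a pair $(s,y^*)$ open for $f$ so that $\Sigma=\Sigma(s,y^*)$ has minimum size over all embeddings and all open pairs. Otherwise (the \emph{closed case}), let $f$ be any embedding, let $s$ be a position with $f(s)\in F$, and let $\Sigma=T$; no attachment is then needed. Put $\sigma^*=|\Sigma|$, $D=D_f$, $J=J_f$, and fix $w\in D$, with $w\sim f(y^*)$ in the open case.

Root $\Sigma$ at $s$. For $x\in\Sigma$ let $\Sigma_x$ consist of $x$ and its descendants. For $x\ne s$ we have $\Sigma_x=\Sigma(x,x^-)$ and $|\Sigma_x|<\sigma^*$, so the pair $(x,x^-)$ is not open for any embedding. That is: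
\begin{itemize}
\item[(M)] if $f'$ is any embedding, $x\in\Sigma\setminus s$ and $f'(\Sigma_x)\cap F\ne\emptyset$, then $f'(x^-)\in J_{f'}$.
\end{itemize}

\subsection{The spine and the branches}
Let $P=f^{-1}(F)$, and let the \emph{spine} $I$ be the set of positions of $\Sigma$ that have a proper descendant in $P$. The spine is closed under taking ancestors. It contains $s$: in the closed case because $|F|\ge2$, and in the open case because $P\cap\Sigma$ is nonempty and different from $\{s\}$ by Lemma~\ref{lem:open}. Every position of $\Sigma\setminus I$ lies in exactly one \emph{branch} $\Sigma_x$ with $x\notin I$ and $x^-\in I$; we call $x$ its \emph{root}. As $x\notin I$, no position of the branch other than $x$ belongs to $P$. Let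
\[
\mathcal B=\Sigma\setminus(I\cup P).
\]
All positions of a branch other than its root belong to $\mathcal B$, and $\Sigma_\beta\subseteq\mathcal B$ for $\beta\in\mathcal B$. Figure~\ref{fig:spine} shows an example.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95,
 sp/.style={circle,fill,inner sep=2pt},
 fo/.style={rectangle,draw,fill=gray!40,inner sep=2.6pt},
 bb/.style={circle,draw,fill=white,inner sep=2pt}]
\node (y) at (0,0.95) {$y^*$};
\node[sp,label=right:$s$] (s) at (0,0) {};
\node[sp] (a) at (-2,-1) {};
\node[bb] (b) at (0.5,-1) {};
\node[fo] (c) at (2.2,-1) {};
\node[fo] (d) at (-3,-2) {};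
\node[bb] (e) at (-1.3,-2) {};
\node[bb] (d1) at (-3.4,-3) {};
\node[bb] (d2) at (-2.6,-3) {};
\node[bb] (e1) at (-1.3,-3) {};
\node[bb] (b1) at (0.1,-2) {};
\node[bb] (b2) at (0.9,-2) {};
\draw[dotted,thick] (y)--(s);
\draw (s)--(a) (s)--(b) (s)--(c) (a)--(d) (a)--(e) (d)--(d1) (d)--(d2) (e)--(e1) (b)--(b1) (b)--(b2);
\draw[dashed,rounded corners] (-3.7,-3.3) rectangle (-2.3,-1.7);
\draw[dashed,rounded corners] (-1.65,-3.3) rectangle (-0.95,-1.7);
\draw[dashed,rounded corners] (-0.2,-2.3) rectangle (1.2,-0.7);
\draw[dashed,rounded corners] (1.9,-1.3) rectangle (2.5,-0.7);
\end{tikzpicture}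
\caption{A subtree $\Sigma$ of $T$ rooted at $s$ and attached to the rest of $T$ through $y^*$. Black dots form the spine $I$, the positions with a proper descendant mapped to a forced vertex. Squares are the positions outside $I$ mapped to forced vertices, white dots form $\mathcal B$, and the dashed boxes are the branches.}
\label{fig:spine}
\end{figure}

Our goal is an embedding that misses all of $f(I)$. Property (M) makes this plausible: it seals the vertices of $f(I)$, so spare vertices spend none of their degree on them. Call a vertex \emph{clean} if it has no neighbor in $f(I)$, and call an embedding $f'$ \emph{faithful} if $f'=f$ on $I\cup P$.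

\begin{lemma}\label{lem:clean}
If $f'$ is faithful, then $f(I)\subseteq J_{f'}$, all vertices of $D_{f'}$ are clean, and $f'(\mathcal B)\subseteq W$.
\end{lemma}

\begin{proof}
A position $p\in I$ has a child $x$ such that $\Sigma_x$ contains some $q\in P$, and $f'(q)=f(q)\in F$. By (M), $f(p)=f'(p)\in J_{f'}$. The last statement holds because $f'(P)=F$ and $f'$ is injective.
\end{proof}

In particular $f(I)\subseteq J$. Let $\mathcal N=\{\eta\in\Sigma\setminus I: f(\eta)\in J\}$, so that a position of $\Sigma$ is mapped into $J$ exactly when it lies in $I\cup\mathcal N$. By Lemma~\ref{lem:exc}, $\mathcal N$ consists of branch roots in $P$ and of at most one position of $\mathcal B$. If the latter exists we call it $\varepsilon$. Then $f(\varepsilon)$ is low and adjacent to all other vertices of $f(T)$; since $\varepsilon\notin I\ne\emptyset$, it is not clean.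

\subsection{Freeing vertices}
In the new embedding of $\Sigma$, a position with children must go to a vertex whose neighborhood we control: a clean vertex of $W$. The set $D$ consists of such vertices, but it may be too small, because a vertex of $D$ may have most of its neighbors in $f(\Sigma\setminus I)$. We therefore look for clean vertices in $f(\mathcal B)$. By Lemma~\ref{lem:clean}, a vertex is clean as soon as some faithful embedding leaves it spare. The next lemma produces such embeddings. Call a vertex \emph{safe} if it lies in $W$ and is clean or high, and call a faithful embedding $f'$ \emph{tame} if $f'(\gamma)$ is safe whenever $\gamma,\gamma^-\in\mathcal B$.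

\begin{lemma}\label{lem:move}
Let $f'$ be faithful, let $\beta\in\mathcal B$, and let $u\in D_{f'}$ be adjacent to $f'(\beta^-)$. Suppose that $f'(\gamma)$ is safe for every proper descendant $\gamma$ of $\beta$. Then there is a faithful embedding $f''$ with $f''=f'$ outside $\Sigma_\beta$ and $f'(\beta)\in D_{f''}$; in particular $f'(\beta)$ is clean. If $f'$ is tame, then the hypothesis on descendants holds and $f''$ is tame.
\end{lemma}

\begin{proof}
Let $\sigma=|\Sigma_\beta|$ and $R=(D_{f'}\cup f'(\Sigma_\beta))\setminus f'(\beta)$. All vertices of $R$ are safe, those of $D_{f'}$ by Lemma~\ref{lem:clean}. The set $H\setminus R=f'(T\setminus\Sigma_\beta)\cup f'(\beta)$ has $n-\sigma+1$ vertices and contains the nonempty set $f'(I)=f(I)$. By (W), a high vertex of $R$ has at least $n-(n-\sigma+1)=\sigma-1$ neighbors in $R$, and a clean one has at least $(n-1)-(n-\sigma)=\sigma-1$. By Lemma~\ref{lem:greedy}, $\Sigma_\beta$ embeds in $R$ with $\beta\mapsto u$. As $\beta\beta^-$ is the only edge of $T$ leaving $\Sigma_\beta$, this together with $f'$ on $T\setminus\Sigma_\beta$ is an embedding $f''$. It is faithful because $\Sigma_\beta\subseteq\mathcal B$, and it misses $f'(\beta)$.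 For the last statement, a proper descendant $\gamma$ of $\beta$ has $\gamma,\gamma^-\in\Sigma_\beta\subseteq\mathcal B$, and the new images lie in $R$ and are safe.
\end{proof}

The lemma applies to $f$ and $\beta$ directly when $f(\beta^-)$ is not sealed. When $f(\beta^-)$ is sealed, it has no neighbor in $D$, but it may be adjacent to a vertex that has been freed before. This leads to a recursive definition:
\begin{align*}
\Phi_0&=\{\beta\in\mathcal B: f(\beta^-)\notin J\}=\{\beta\in\mathcal B:\beta^-\notin I\cup\mathcal N\},\\
\Phi_{k}&=\Phi_{k-1}\cup\{\beta\in\mathcal B:\ \beta^-\in\mathcal N \text{ and } f(\beta^-)\sim f(\beta_0)\text{ for some }\beta_0\in\Phi_{k-1}\}\quad(k\ge1),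
\end{align*}
and $\Phi=\bigcup_k\Phi_k$.

\begin{lemma}\label{lem:tame}
The embedding $f$ is tame. If $\varepsilon$ exists, then $\varepsilon^-\in I\cup\mathcal N$ and $\varepsilon^-\notin\mathcal B$.
\end{lemma}

\begin{proof}
Let $\gamma,\gamma^-\in\mathcal B$. We show that $f(\gamma)$ is safe by induction on $|\Sigma_\gamma|$. The vertex $f(\gamma)$ lies in $W$, so we may assume that it is low. Then its neighbor $f(\gamma^-)\in W$ is high, hence not sealed by Lemma~\ref{lem:exc}, and so it has a neighbor $u\in D$. The proper descendants of $\gamma$ have safe images by induction, and Lemma~\ref{lem:move} shows that $f(\gamma)$ is clean.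

If $\varepsilon^-\notin I\cup\mathcal N$, then $f(\varepsilon^-)$ has a neighbor in $D$ and Lemma~\ref{lem:move} makes $f(\varepsilon)$ clean, which it is not. So $\varepsilon^-\in I\cup\mathcal N$. The only position of $\mathcal B$ in $I\cup\mathcal N$ is $\varepsilon$, and $\varepsilon^-\ne\varepsilon$.
\end{proof}

\begin{lemma}\label{lem:Phi}
For every $\beta\in\Phi$ the vertex $f(\beta)$ is clean. In particular $\varepsilon\notin\Phi$.
\end{lemma}

\begin{proof}
Let $U_k=\bigcup_{\gamma\in\Phi_k}\Sigma_\gamma$. We prove by induction on $k$ that for every $\beta\in\Phi_k$ there is a tame embedding $f'$ with $f(\beta)\in D_{f'}$ and $f'=f$ outside $U_k$. The claim then follows from Lemma~\ref{lem:clean}. For $k=0$ apply Lemma~\ref{lem:move} to the tame embedding $f$.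

Let $k\ge1$. For $\beta\in\Phi_{k-1}$ there is nothing new to prove, since $U_{k-1}\subseteq U_k$. Let $\beta\in\Phi_k\setminus\Phi_{k-1}$, put $\eta=\beta^-\in\mathcal N$, and let $\beta_0\in\Phi_{k-1}$ with $f(\eta)\sim f(\beta_0)$. Let $f'$ be the embedding given by induction for $\beta_0$. The point to check is that $f'$ has not moved $\eta$ or $\beta$. Let $\gamma\in\Phi_{k-1}$. If $\eta\in\Sigma_\gamma$, then $\eta\in\mathcal N\cap\mathcal B$, so $\eta=\varepsilon$; as $\varepsilon^-\notin\mathcal B$, the position $\varepsilon$ is not a proper descendant of $\gamma$, so $\varepsilon=\gamma$; but $f(\gamma)$ is clean by induction and $f(\varepsilon)$ is not. Thus $\eta\notin\Sigma_\gamma$. If $\beta\in\Sigma_\gamma$ while its parent is not, then $\beta=\gamma\in\Phi_{k-1}$, which is false. Hence $\eta,\beta\notin U_{k-1}$, so $f'(\eta)=f(\eta)$ and $f'(\beta)=f(\beta)$. Lemma~\ref{lem:move}, applied to $f'$, $\beta$ and $u=f(\beta_0)\in D_{f'}$, gives a tame embedding that misses $f(\beta)$ and agrees with $f$ outside $U_{k-1}\cup\Sigma_\beta\subseteq U_k$.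
\end{proof}

\subsection{Re-embedding $\Sigma$}
Let $\Gamma=D\cup f(\Phi)$ and $E=f(\Sigma\setminus(I\cup\Phi))$. Then $H$ is the disjoint union of $f(T\setminus\Sigma)$, $f(I)$, $E$ and $\Gamma$, and all vertices of $\Gamma$ are clean and lie in $W$. Let $\ell$ be the number of childless positions of $\Sigma$. Positions with children will be placed in $\Gamma$. Childless positions can be placed on any unused neighbor, also in $E$, so a vertex of $\Gamma$ can afford $\ell$ neighbors in $E$. The closure property built into $\Phi$ guarantees that it has no more.

\begin{lemma}\label{lem:antichain}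
Every vertex $v\in\Gamma$ has at most $\ell$ neighbors in $E$.
\end{lemma}

\begin{proof}
Let $Z=\{\gamma\in\Sigma\setminus(I\cup\Phi): v\sim f(\gamma)\}$. We show that no position of $Z$ is a proper descendant of another. Then the subtrees $\Sigma_\gamma$ with $\gamma\in Z$ are pairwise disjoint, each contains a childless position, and $|Z|\le\ell$.

Suppose that $\eta,\gamma\in Z$ and that $\gamma$ is a proper descendant of $\eta$. Both lie in the same branch, with root $x$ say, and $\gamma\ne x$. So $\gamma\in\mathcal B\setminus\Phi_0$ and $\gamma^-\notin I$, which gives $\gamma^-\in\mathcal N$.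

We claim that $\eta\in\mathcal N$ and $\gamma^-\in\{\eta,\varepsilon\}$. This holds if $\gamma^-=\eta$. Otherwise $\gamma^-$ is a proper descendant of $\eta$, so $\gamma^-\in\mathcal B\cap\mathcal N$ and $\gamma^-=\varepsilon$. The parent $\varepsilon^-$ lies in the branch, and by Lemma~\ref{lem:tame} it lies in $\mathcal N$ and not in $\mathcal B$. So $\varepsilon^-=x\in\mathcal N$, and $\eta$, being a proper ancestor of $\varepsilon$ in the branch, equals $x$.

Since $f(\eta)\in J$ and $v\sim f(\eta)$, the vertex $v$ is not in $D$, so $v=f(\beta_0)$ with $\beta_0\in\Phi$. Now $f(\gamma^-)\sim v$: for $\gamma^-=\eta$ because $\eta\in Z$, and for $\gamma^-=\varepsilon$ because $f(\varepsilon)$ is adjacent to all other vertices of $f(T)$ and $\beta_0\ne\varepsilon$ by Lemma~\ref{lem:Phi}. By the definition of $\Phi$ we get $\gamma\in\Phi$, a contradiction.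
\end{proof}

\begin{lemma}\label{lem:final}
There is an embedding $f^*$ with $f^*=f$ on $T\setminus\Sigma$ such that every vertex of $f^*(\Sigma)$ lies in $\Gamma$ or has a neighbor in $\Gamma$. Consequently $f^*$ misses $f(I)$, and if $\Phi=\emptyset$, then $f^*$ misses $f(\mathcal N)$ as well.
\end{lemma}

\begin{proof}
Keep $f$ on $T\setminus\Sigma$ and put $s\mapsto w$; the edge $sy^*$, if present, is respected because $w\sim f(y^*)$. The position $s\in I$ has children.

First place the other positions with children in $\Gamma$, parents before children. There are $\sigma^*-\ell$ positions with children, including $s$. When one is to be placed, let $v\in\Gamma$ be the image of its parent. At most $\sigma^*-\ell-1$ vertices of $\Gamma$ are in use, $v$ among them, so at most $\sigma^*-\ell-2$ neighbors of $v$ in $\Gamma$ are in use. On the other hand $v$ has at least $n-1$ neighbors in $H$, none in $f(I)$, at most $n-\sigma^*$ in $f(T\setminus\Sigma)$ and at most $\ell$ in $E$, hence at least $\sigma^*-\ell-1$ in $\Gamma$. One of them is unused.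

Then place the childless positions one at a time. The image $v\in\Gamma$ of the parent has at least $n-1$ neighbors in $H$, and at most $n-2$ vertices other than $v$ are in use.

A vertex of $f(I)$ is not in $f(T\setminus\Sigma)$ or $\Gamma$ and has no neighbor in $\Gamma$, since $\Gamma$ is clean. If $\Phi=\emptyset$, then $\Gamma=D$, and the same holds for the vertices of $f(\mathcal N)\subseteq J$.
\end{proof}

\subsection{End of the proof}

\begin{proof}[Proof of Theorem~\ref{thm:ext}]
By Lemma~\ref{lem:final}, no vertex of $f(I)$ is forced. In the closed case $f(s)\in F$, so we are in the open case. Since $f(I)\subseteq J\setminus F$, Lemma~\ref{lem:exc} gives $I=\{s\}$, and $e=f(s)$ is adjacent to all other vertices of $f(T)$. So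
\begin{equation}\label{eq:notclean}
\text{no vertex of } f(T)\setminus e \text{ is clean.}
\end{equation}
By Lemma~\ref{lem:Phi}, $\Phi=\emptyset$. The position $\varepsilon$ does not exist, since $e$ is the only vertex of $J\setminus F$; thus $f(\mathcal N)\subseteq F$. As $f^*$ misses $f(\mathcal N)$, we get $\mathcal N=\emptyset$. Every $\beta\in\mathcal B$ lies outside $\Phi_0$ and so has its parent in $I\cup\mathcal N=\{s\}$, and every position of $P\cap\Sigma$ has its parent in $I=\{s\}$. Hence $\Sigma$ is a star centered at $s$ with $c=\sigma^*-1$ leaves, and since $s\in I$, some leaf is mapped to a forced vertex $a$.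

Let $\Theta=T\setminus\Sigma$, so that $|\Theta|=n-1-c$. If $w$ has $c$ neighbors outside $f(\Theta)\cup a$, then mapping $s$ to $w$ and the leaves of $\Sigma$ to these neighbors gives an embedding that misses $a$. Therefore
\[
n-1\le d(w)\le(c-1)+(n-1-c)+1=n-1,
\]
and equality forces $w$ to be adjacent to all of $f(\Theta)$. Since $T$ is not a star, there is a position $p\in\Theta\setminus y^*$. Its $T$-neighbors lie in $\Theta$, so changing $f$ by $p\mapsto w$ gives an embedding $f'$. It misses $f(p)$, so $p\notin P$ and $f'$ is faithful. By Lemma~\ref{lem:clean}, $f(p)\in D_{f'}$ is clean, contradicting \eqref{eq:notclean}. Hence $|H|=n$, and $C$ has the required properties.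
\end{proof}

The assumption that $T$ is not a star was used twice, in Lemma~\ref{lem:two} and for the existence of $p$. The independence of the low vertices entered through Lemmas~\ref{lem:R}, \ref{lem:exc}, \ref{lem:open} and \ref{lem:tame}.

\begin{corollary}\label{cor:special}
In the smallest counterexample of Section~\ref{sec:min}, $T$ is a star or a double star.
\end{corollary}

\begin{proof}
Otherwise, by Lemma~\ref{lem:2low} and (L1), (L2), all low vertices have degree $n-1$ and are pairwise non-adjacent. In $R=G-b$ the high vertices have degree at least $n-1$ and the low ones at least $n-2$, so Lemma~\ref{lem:R} with $m=n$ gives a copy of $T$ in $G-b$. Theorem~\ref{thm:ext} with $C_0=\{b\}$ then gives a good copy.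
\end{proof}

\section{Stars and double stars}\label{sec:stars}

Let $(G,b)$ be the smallest counterexample, with the properties of Corollary~\ref{cor:profile}; \emph{high} and \emph{low} have the meaning of Section~\ref{sec:tools}. For a saturated set $C\ni b$ we write again $H=V(G)\setminus C$, $A=N(C)$ and $W=H\setminus A$. Every copy in $H$ contains $A\ne\emptyset$, the vertices of $W$ have all their neighbors in $H$, and $|H|>n$ because there is no good copy.

For stars Theorem~\ref{thm:ext} is false, and for double stars there may be $2$-low vertices, which it does not allow. The plan is the same for both. We first determine what the complement of a saturated set looks like: it contains a few low vertices with a common neighborhood $X$, as in Remark~\ref{rem:deadend}. We put these low vertices into the copy and grow a connected set a second time, now with respect to the stars centered in $X$ that would complete the copy. If this fails, a nonempty \emph{residue} is left over, inside which the whole construction can be repeated with a smaller residue. A residue of minimum size gives the contradiction.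

The following observation serves both classifications; it is the place where $n\ge4$ is used.

\begin{lemma}\label{lem:small}
Let $C\ni b$ be saturated, and suppose that $W$ is independent and $|A|\le n-1$. Then $|A|=n-1$, $|W|\ge2$, and every $v\in W$ is $1$-low with $N(v)=A$.
\end{lemma}

\begin{proof}
We have $|W|=|H|-|A|\ge2$. Each $v\in W$ has $N(v)\subseteq A$, so it is low, with at least $n-2$ neighbors. As $2(n-2)>n-1$, any two vertices of $W$ have a common neighbor, and by (L2) all of them are $1$-low. Then $n-1=d(v)\le|A|\le n-1$.
\end{proof}

\subsection{Frames and residues}
A \emph{frame} is a triple $(U,Y,r)$ of nonempty disjoint sets $U,Y\subseteq V(G)\setminus b$ and an integer $r\ge1$ with the properties below. Here $M=G-U$, and an \emph{anchored star} is a $K_{1,r}$ in $M$ with a specified center in $Y$.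
\begin{enumerate}
\item[(F1)] $M$ is connected.
\item[(F2)] $d_M(y)\ge r+1$ for all $y\in Y$.
\item[(F3)] For every anchored star, the union of its vertex set with $U$ is the vertex set of a copy of $T$.
\item[(F4)] $U\cup y$ is connected for all $y\in Y$.
\end{enumerate}
We apply Lemma~\ref{lem:sat} in $M$ to the family of vertex sets of anchored stars. The set $\{b\}$ is admissible by (F2). Let $C'\ni b$ be saturated for this family, put $H'=V(M)\setminus C'$ and $A'=N_M(C')$, and fix an anchored star in $H'$ with center $x_0$ and set of leaves $S$. Define
\[
S^*=\begin{cases}\emptyset&\text{if }A'=\{x_0\},\\ S&\text{otherwise,}\end{cases}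
\qquad D=H'\setminus(x_0\cup S^*),\qquad B=C'\cup x_0\cup U .
\]
We call $D$ a \emph{residue} of the frame. Note that $V(G)\setminus B=D\cup S^*$.

\begin{lemma}\label{lem:residue}
With this notation the following hold.
\begin{enumerate}
\item[(a)] $x_0\in A'$, and $B$ is connected.
\item[(b)] $D\ne\emptyset$, and $D$ is disjoint from $A'$ and from $Y$.
\item[(c)] For $v\in D$ we have $N_M(v)\subseteq D\cup x_0$ if $A'=\{x_0\}$, and $N_M(v)\subseteq D\cup S$ otherwise.
\end{enumerate}
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:sat}, every anchored star in $H'$ contains $A'\ne\emptyset$; in particular $A'\subseteq x_0\cup S$, so $D\cap A'=\emptyset$. A vertex $y\in(Y\cap H')\setminus A'$ would have at least $r+1$ neighbors in $M$, all in $H'$, and $r$ of them would give an anchored star missing a given vertex of $A'$. So $Y\cap H'\subseteq A'$. This gives $x_0\in A'$ and $D\cap Y=\emptyset$, and $B$ is connected by (F4). If $H'=x_0\cup S$, then by (F3) the set $H'\cup U$ is the vertex set of a copy with the connected complement $C'\ni b$, which is impossible; so $D\ne\emptyset$. A vertex $v\in D$ has no neighbor in $C'$. If $A'\ne\{x_0\}$ and $v\sim x_0$, then replacing a leaf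 in $A'\setminus x_0$ by $v$ gives an anchored star in $H'$ that does not contain $A'$. This proves (c).
\end{proof}

\begin{lemma}[Descent]\label{lem:descent}
Let $D$ be a residue as above, and let $(U_2,Y_2,r_2)$ be a frame such that $U_2\subseteq D$ and some $y\in Y_2\cap D$ has $N(y)\subseteq D\cup S^*$. Then $(U_2,Y_2,r_2)$ has a residue $D_2$ with $|D_2|<|D|$.
\end{lemma}

\begin{proof}
Let $M_2=G-U_2$. The set $B$ is connected, contains $b$ and lies in $M_2$. The vertex $y$ has at least $r_2+1$ neighbors in $M_2$, none in $B$, so $B$ is admissible for the anchored stars of the second frame. Choose a saturated set $C_2'\supseteq B$, with corresponding $H_2'$, $A_2'$ and $D_2$. Then $D_2\subseteq H_2'\subseteq(D\cup S^*)\setminus U_2$. The vertices of $S^*$ are adjacent to $x_0\in C_2'$, so $S^*\cap H_2'\subseteq A_2'$, while $D_2\cap A_2'=\emptyset$. Hence $D_2\subseteq D\setminus U_2$, and $U_2\ne\emptyset$.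
\end{proof}

\subsection{Stars}
Let $T=K_{1,n-1}$. A high vertex has $n-1$ neighbors other than $b$, so $\{b\}$ is admissible by (L4), and saturated sets containing $b$ exist.

\begin{lemma}\label{lem:starclass}
Let $C\ni b$ be saturated. Then $W\ne\emptyset$, there is a set $X\subseteq A$ with $N(v)=X$ for all $v\in W$, and one of the following holds.
\begin{enumerate}
\item[(I)] $|X|=n-1$, $2\le|W|\le n-2$, and all vertices of $W$ are $1$-low.
\item[(II)] $|X|=n-2$, and $W$ consists of a single $2$-low vertex.
\end{enumerate}
Moreover $(W,X,r)$ with $r=n-1-|W|$ is a frame, $r\le n-3$ in case (I), and $r=n-2$ in case (II).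
\end{lemma}

\begin{proof}
Since $|A|\le n<|H|$, we have $W\ne\emptyset$. A high vertex of $W$ would be the center of a copy in $H$ missing a given vertex of $A$. So all vertices of $W$ are low, $W$ is independent, and $N(v)\subseteq A$ for $v\in W$.

If $|A|\le n-1$, Lemma~\ref{lem:small} gives (I) with $X=A$, except for the upper bound on $|W|$. If $|W|\ge n-1$, a vertex $x\in A$ with $n-1$ leaves in $W$ forms a copy in $H$ that misses $A\setminus x\ne\emptyset$; so $|W|\le n-2$.

If $|A|=n$, then $A$ is the vertex set of a copy $T'$ with center $z$. A vertex $v\in W$ is not adjacent to $z$, for otherwise it could replace a leaf of $T'$. So $N(v)\subseteq A\setminus z$. If $v$ were $1$-low, then $v$ with the leaves $A\setminus z$ would be a copy missing $z$. So all vertices of $W$ are $2$-low. Two of them would have a common neighbor in $A\setminus z$, as $2(n-2)>n-1$, against (L2). This gives (II).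

It remains to check the frame. We have $r\ge1$ in both cases. The graph $M=G-W$ has vertex set $C\cup N(C)$ and is connected. A vertex $x\in X$ is a neighbor of a low vertex, hence high, and $d_M(x)\ge n-|W|=r+1$. Properties (F3) and (F4) hold because every vertex of $X$ is adjacent to all of $W$ and $r+|W|=n-1$.
\end{proof}

\begin{proposition}\label{prop:stars}
$T$ is not a star.
\end{proposition}

\begin{proof}
Let $T=K_{1,n-1}$. Among all saturated sets $C\ni b$ and all residues of the corresponding frames $(W,X,r)$, choose a residue $D$ of minimum size, with $C',A',x_0,S,B$ as above. Since $D\cap X=\emptyset$, no vertex of $D$ has a neighbor in $W$. If $A'=\{x_0\}$, then by Lemma~\ref{lem:residue}(c) the vertex $x_0$ separates $D$ from $b$, against (L1). So $S^*=S$ and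
\begin{equation}\label{eq:starD}
N(v)\subseteq D\cup S\qquad\text{for all }v\in D .
\end{equation}
We shall use the following twice. \emph{If $v\in D$ is $2$-low, then $N(v)\not\subseteq S$.} Otherwise $n-2\le|S|=r$, so $C$ is of type (II) with a $2$-low vertex $u\notin D$, and the path $u,x_0,s',v$ with $s'\in N(v)$ gives $d(u,v)\le3$, against (L2).

The set $D\cup S=V(G)\setminus B$ contains a copy of $T$. By \eqref{eq:starD} this holds if some vertex of $D$ has degree at least $n-1$. Otherwise all vertices of $D$ are $2$-low, so $D$ is independent and $N(v)\subseteq S$ for $v\in D$, which we have just excluded.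

So $B$ is admissible for copies of $T$. Let $C_2\supseteq B$ be saturated, with frame $(W_2,X_2,r_2)$; then $W_2\cup X_2\subseteq D\cup S$. The vertices of $W_2$ have no neighbor in $C_2\ni x_0$, while all vertices of $S$ are adjacent to $x_0$. So $W_2\subseteq D$. If $X_2\subseteq S$, then $|X_2|\le r\le n-2$, so $C_2$ is of type (II) and its $2$-low vertex $v\in D$ has $N(v)=X_2\subseteq S$, which is excluded. Hence there is $y\in X_2\cap D$, and $N(y)\subseteq D\cup S$ by \eqref{eq:starD}. Lemma~\ref{lem:descent} gives a residue smaller than $D$, a contradiction.
\end{proof}

\subsection{Double stars}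
Let $T=S(p,q)$ with $p\ge q\ge1$ and $p+q=n-2$; then $q\le n-3$. Copies are found by the following rule.
\begin{itemize}
\item[(DS)] Let $v\sim v'$ be vertices of a set $Z$. If $v$ has at least $n-2$ neighbors in $Z\setminus v'$ and $v'$ has at least $n-3$ neighbors in $Z\setminus v$, then $Z$ contains a copy of $T$.
\end{itemize}
Indeed, choose $q\le n-3$ leaves for $v'$; at least $n-2-q=p$ neighbors of $v$ remain. The set $\{b\}$ is admissible: a high vertex $v$ has at least $n-1\ge3$ neighbors other than $b$, at most one of them is $2$-low by (L2), and for a neighbor $v'\ne b$ with $d(v')\ge n-1$ the rule applies with $Z=V(G)\setminus b$.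

\begin{lemma}\label{lem:dsclass}
Let $C\ni b$ be saturated. Then $A$ is the vertex set of a copy $T'$, and $W=\{u\}$ for a $2$-low vertex $u$ whose neighborhood $X$ is the set of the $n-2$ leaves of $T'$. Every $x\in X$ has at most $q-1$ neighbors in $A$; in particular $q\ge2$. For every $X'\subseteq X$ with $|X'|=p$, the triple $(u\cup X',X\setminus X',q)$ is a frame.
\end{lemma}

\begin{proof}
\emph{The set $W$ is independent.} Let $vv'$ be an edge in $W$, with $v$ high. For each $a\in A$, $v$ has at least $n-2$ neighbors in $H\setminus\{a,v'\}$. So by (DS) with $Z=H\setminus a$, the vertex $v'$ has at most $n-4$ neighbors in $H\setminus\{a,v\}$, for every $a\in A$. This forces $v'$ to be $2$-low and adjacent to all of $A$. Then $|A|\le n-3$, and $d(v)\ge n+1$ by (L3), so $v$ has a neighbor $v''\in W\setminus v'$. It is within distance $2$ of $v'$ and therefore high by (L3). But what we have shown, applied to the edge $vv''$, says that $v''$ is $2$-low.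

Let $T'$ be a copy in $H$; it contains $A$, and $H\setminus V(T')$ is a nonempty subset of $W$.

\emph{We have $|A|=n$.} Otherwise Lemma~\ref{lem:small} gives $V(T')=A\cup e$ with $e\in W$, and a vertex $v\in H\setminus V(T')$ is adjacent to all of $A$. Some center $y$ of $T'$ lies in $A$ together with all its leaves: if $e$ is a center take the other center, and if $e$ is a leaf take the center to which it is not attached. Replacing a leaf at $y$ by $v$ gives a copy that misses a vertex of $A$.

So $A=V(T')$. A vertex $v\in W$ adjacent to a center of $T'$ could replace a leaf at that center. Hence $N(v)$ is contained in the set $X$ of the $n-2$ leaves, so $v$ is $2$-low and $N(v)=X$. By (L2) there is only one such vertex $u$.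

Suppose that $x\in X$ has at least $q$ neighbors in $A$. One of them is a center of $T'$, so there is a set $Z\subseteq N(x)\cap A$ with $|Z|=q$ and $|Z\cap X|\le q-1$. Then $|X\setminus(x\cup Z)|\ge(n-2)-1-(q-1)=p$. The adjacent centers $u$ and $x$, with $p$ leaves from $X\setminus(x\cup Z)$ at $u$ and the leaves $Z$ at $x$, form a copy in $H$. It contains $u$, so it misses a vertex of $A$. Thus $1\le|N(x)\cap A|\le q-1$.

Finally let $U=u\cup X'$ and $Y=X\setminus X'$, so $|Y|=q$. The graph $M=G-U$ has vertex set $C\cup(A\setminus X')$ and is connected because $A=N(C)$. A vertex $y\in Y$ has degree at least $n+1$ by (L3) and at most $1+(q-1)$ neighbors in $U$, so $d_M(y)\ge n+1-q=p+3>q+1$. An anchored star with center $y$ and $q$ leaves, together with $u\sim y$ and the $p$ leaves $X'$ at $u$, forms a copy of $T$; this is (F3). The set $U\cup y$ is connected through $u$.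
\end{proof}

\begin{proposition}\label{prop:double}
$T$ is not a double star.
\end{proposition}

\begin{proof}
Let $T=S(p,q)$ as above. Among all saturated sets $C\ni b$, all choices of $X'$ and all residues of the frames $(u\cup X',X\setminus X',q)$, choose a residue $D$ of minimum size, with $C',A',x_0,S,S^*$ as before. The set $D$ is disjoint from $X'$ and from $X\setminus X'$, so no vertex of $D$ is adjacent to $u$. Let $O=X'\cup x_0$ if $A'=\{x_0\}$, and $O=X'\cup S$ otherwise. By Lemma~\ref{lem:residue}(c),
\begin{equation}\label{eq:dsD}
N(v)\subseteq D\cup O\qquad\text{for all }v\in D .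
\end{equation}
Here $|O|\le p+q=n-2$, and all vertices of $O\cup S^*$ are within distance $2$ of $u$, since $X'\cup x_0\subseteq N(u)$ and $S\subseteq N(x_0)$.

In contrast to the case of stars, vertices of $D$ may have many neighbors in $X'\subseteq U$. To find a new copy we therefore leave $X'$ available. Let $B_0=C'\cup\{x_0,u\}$, a connected set containing $b$, and $Z=V(G)\setminus B_0=D\cup S^*\cup X'$. By \eqref{eq:dsD}, a vertex of $D$ has at most one neighbor outside $Z$, namely $x_0$.

\emph{The set $Z$ contains a copy.} By \eqref{eq:dsD}, a high vertex of $D$ has at least $n-(n-2)=2$ neighbors in $D$, and a $1$-low vertex of $D$ has at least one. A $2$-low vertex of $D$ is at distance at least $4$ from $u$, so it has no neighbor in $O$ and all its neighbors lie in $D$. Thus every low vertex of $D$ has a neighbor in $D$, which is high, and so $D$ contains a high vertex $v$. Of its at least two neighbors in $D$ at most one is $2$-low by (L2), so there is $v'\in D$ with $v'\sim v$ and $d(v')\ge n-1$. Then $v$ has at least $n-2$ neighbors in $Z\setminus v'$ and $v'$ has at least $n-3$ neighbors in $Z\setminus v$, and (DS) applies.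

So $B_0$ is admissible for copies of $T$. Let $C_2\supseteq B_0$ be saturated, and let $u_2$ and $X_2=N(u_2)$ be given by Lemma~\ref{lem:dsclass}; then $u_2\cup X_2\subseteq Z$. As $u\in C_2$, we have $u_2\ne u$, so $d(u,u_2)\ge4$ by (L2), and the vertices of $X_2$ are at distance at least $3$ from $u$. The vertices of $Z\setminus D=S^*\cup X'$ are within distance $2$ of $u$, so $u_2\cup X_2\subseteq D$. Also no vertex of $X_2$ is adjacent to a vertex of $X'\cup x_0\subseteq N(u)$, so \eqref{eq:dsD} gives $N(y)\subseteq D\cup S^*$ for all $y\in X_2$. Choose $X_2'\subseteq X_2$ with $|X_2'|=p$. The frame $(u_2\cup X_2',X_2\setminus X_2',q)$ satisfies the hypotheses of Lemma~\ref{lem:descent}, with any $y\in X_2\setminus X_2'$. So it has a residue smaller than $D$, a contradiction.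
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
If the theorem fails for some $n\ge3$ and $T$, take a counterexample with the fewest vertices. By Lemma~\ref{lem:n3}, $n\ge4$. By Corollary~\ref{cor:special}, $T$ is a star or a double star, and Propositions~\ref{prop:stars} and \ref{prop:double} exclude both.
\end{proof}

\begin{thebibliography}{1}

\bibitem{cohesion}
\emph{Cohesion and non-separating trees in connected graphs},
\texttt{https://combinatorialpress.com/\allowbreak article/\allowbreak jcmcc/\allowbreak Volume\%20099/\allowbreak vol-099-paper\%206.pdf}.

\end{thebibliography}
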